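\title{Unbounded slope degrees for the iterates of a unit root $\sigma$-module}

\begin{abstract}
Let $\phi_0$ be the unit root part of an overconvergent $\sigma$-module over a smooth affine variety over $\mathbb F_q$, and let $d_s(\phi_0,k)$ be the number of reciprocal zeros minus the number of reciprocal poles of slope $s$ of the $L$-function of the iterate $\phi_0^k$. For $s=0$, and for $\phi_0$ of rank one, $d_s(\phi_0,k)$ is bounded in $k$. We show that this fails in higher rank: for every $q$ there is a $\phi_0$ of rank two over the affine line and a slope $s>0$ at which $d_s(\phi_0,k)$ grows linearly along an arithmetic progression. Every positive slope occurs in an example of rank at most four. For modules of rank $r$ over the affine line whose matrix is constant modulo the uniformizer we prove the bound $O(|k|^{r-1})$.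
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $q$ be a power of a prime $p$, let $R$ be the ring of integers of a finite extension $K$ of $\mathbb Q_p$ with residue field $\mathbb F_q$, and let $\pi$ be a uniformizer of $R$. The \emph{slope} of $\alpha\in\overline{\mathbb Q}_p^{\times}$ is $\operatorname{ord}_q(\alpha)$, where $\operatorname{ord}_q$ is the $p$-adic valuation with $\operatorname{ord}_q(q)=1$. If $F(T)$ is a $p$-adic meromorphic function on the whole plane with $F(0)=1$, we call $\alpha$ a reciprocal zero (pole) of $F$ if $1/\alpha$ is a zero (pole). There are finitely many of each slope $s$, and we put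
\[
d_s(F)=\#\{\text{reciprocal zeros of slope }s\}-\#\{\text{reciprocal poles of slope }s\},
\]
counted with multiplicity. This is the degree of the slope $s$ part $\prod_i(1-\alpha_iT)/\prod_j(1-\beta_jT)$ of $F$, and it may be negative. It is additive, $d_s(F_1F_2)=d_s(F_1)+d_s(F_2)$, so it is not affected by cancellation between a numerator and a denominator.

Let $X$ be a smooth affine variety over $\mathbb F_q$ with set of closed points $|X|$, and let $(M,\phi)$ be an overconvergent $\sigma$-module of finite rank over $X$ with coefficients in $R$. (The definition for $X=\mathbb A^1$, the only case in which we compute, is recalled in Section~\ref{sec:line}.) Assume that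
\begin{itemize}
\item[(i)] all Frobenius slopes of $\phi$ at all points of $X$ are $\ge0$;
\item[(ii)] the slope $0$ part has constant rank $r_0\ge1$ on $X$.
\end{itemize}
The slope $0$ part $\phi_0$ of $\phi$ is a unit root $\sigma$-module of rank $r_0$; equivalently, it corresponds to a continuous representation $\rho\colon\pi_1(X)\to GL_{r_0}(R)$. For $x\in|X|$ the matrix $A_x=\rho(\mathrm{Frob}_x)$ is well defined up to conjugacy. For every integer $k$, the $L$-function of the $k$-th iterate of $\phi_0$ is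
\[
L(\phi_0^k,T)=\prod_{x\in|X|}\det\bigl(1-A_x^kT^{\deg x}\bigr)^{-1}.
\]
It is known that this series is $p$-adic meromorphic on the whole plane, so the integers $d_s(\phi_0,k)=d_s\bigl(L(\phi_0^k,T)\bigr)$ are defined. The following is posed as an open problem in \cite[Question~8.4]{HR}.

\medskip
\noindent\textbf{Question.} \emph{Let $r_0>1$ and let $s\ge0$ be rational. Is there always a constant $C$, depending on $\phi_0$ and $s$ but not on $k$, with $|d_s(\phi_0,k)|\le C$ for all integers $k$?}
\medskip

Two facts quoted in \cite{HR} point to the answer yes: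
\begin{itemize}
\item[(a)] if $r_0=1$, then $d_s(\phi_0,k)$ is bounded in $k$ for each $s\ge0$;
\item[(b)] for every $r_0$, the degree $d_0(\phi_0,k)$ is bounded in $k$.
\end{itemize}
By additivity, (a) gives a bound whenever $\phi$ is a direct sum of modules with $r_0=1$. There is also a compactness heuristic. The Euler factors have degree $r_0\deg x$ for all $k$, and $L(\phi_0^k,T)\in1+TR[[T]]$ modulo $\pi^j$ depends only on $k$ modulo the exponent of the finite group $GL_{r_0}(R/\pi^j)$. For $s=0$ this is a proof of (b). Write $L=L(\phi_0^k,T)=f_1/f_2$ with $f_1,f_2$ entire, without common zero, and $f_i(0)=1$. Since $L$ and $1/L$ converge for $|T|<1$, all reciprocal zeros of $f_1$ and $f_2$ have slope $\ge0$. The reduction $\bar f_i$ modulo the maximal ideal is then a polynomial whose degree is the number of reciprocal zeros of $f_i$ of slope $0$. So $d_0(L)$ is the degree of the rational function $\bar L=\bar f_1/\bar f_2$, and $\bar L$ takes finitely many values as $k$ varies. For $s>0$ congruences between coefficients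 do not control $d_s$: if $\alpha$ has slope $s$, the polynomials $(1-\alpha T)^{p^j}$ tend to $1$ coefficientwise while $d_s=p^j$. We show that this behavior occurs for $L$-functions.

\subsection{Results}
For $0\ne\varpi\in\pi R$ let $M_\varpi$ be the overconvergent $\sigma$-module of rank $2$ over $\mathbb A^1$ on which $\phi$ has matrix
\[
B_\varpi(t)=\begin{pmatrix}0&-1\\1&\varpi t\end{pmatrix}\in SL_2(R[t]).
\]
All its slopes are $0$, so (i) and (ii) hold with $r_0=2$ and $\phi_0=\phi$. Put $\delta_{s,1}=1$ if $s=1$ and $\delta_{s,1}=0$ otherwise.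

\begin{theorem}\label{thm:A}
Let $\phi_0=M_\varpi$.
\begin{enumerate}
\item Let $q\ge3$, let $R$ and $0\ne\varpi\in\pi R$ be arbitrary, and put $s_0=(q-1)\operatorname{ord}_q(\varpi)$. For all $k\ge2$,
\[
d_{s_0}(\phi_0,k)+2\delta_{s_0,1}=\begin{cases}(k+1)/q&\text{if }k\equiv-1\pmod q,\\ -(k-1)/q&\text{if }k\equiv1\pmod q,\\ 0&\text{otherwise.}\end{cases}
\]
\item Let $q=2$ and $c=\operatorname{ord}_2(\varpi)>3$ (for example $\varpi=16$), and put $s=c+1$. Then $d_s(\phi_0,k)=\frac{k+1}4-1$ for all $k\ge3$ with $k\equiv3\pmod4$.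
\end{enumerate}
In both cases $d_s(\phi_0,k)$ is unbounded, so the Question has a negative answer for every $q$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $s>0$ be rational. There are $R$ and $\phi_0$ over $\mathbb A^1$ of rank $r_0$ with $d_s(\phi_0,k)$ unbounded in $k$ in each of the following cases: $q\ge3$ and any $r_0\ge2$; $q=2$ and any $r_0\ge4$; $q=2$, $r_0\in\{2,3\}$ and $s>4$. Hence, for every $q$, the slope $s=0$ of fact \textup{(b)} is the only slope at which a uniform bound holds for all $\phi_0$.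
\end{theorem}

\begin{theorem}\label{thm:C}
Let $X=\mathbb A^1$ and let $\phi=\phi_0$ have matrix $B\in GL_r(R[t]^\dagger)$ with $B\equiv B(0)\pmod\pi$. For each $s$ there is a constant $C$ with $|d_s(\phi_0,k)|\le C|k|^{r-1}$ for all $k\ne0$.
\end{theorem}

For $r=1$ Theorem~\ref{thm:C} agrees with fact (a). The matrix $B_\varpi$ satisfies its hypothesis with $r=2$. So the linear growth in Theorem~\ref{thm:A}, along $k\equiv-1\pmod q$ or along $k\equiv3\pmod4$ when $q=2$, is the largest order possible in this class, and the exponent $r-1$ is optimal for $r=2$.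

\subsection{The idea}
In rank one, $g\mapsto\rho(g)^k$ is again a representation of rank one. In higher rank it is in general not a homomorphism, and its trace is the character of a virtual representation. For $A\in SL_2$ and $k\ge2$,
\begin{equation}\label{eq:SL2}
\operatorname{Tr}A^k=\operatorname{Tr}\operatorname{Sym}^kA-\operatorname{Tr}\operatorname{Sym}^{k-2}A,
\end{equation}
because $\operatorname{Tr}\operatorname{Sym}^kA=a^k+a^{k-2}+\dots+a^{-k}$ if $A$ has eigenvalues $a^{\pm1}$. So $L(\phi_0^k,T)$ is a quotient $\Lambda_k/\Lambda_{k-2}$ of $L$-functions of modules of ranks $k+1$ and $k-1$. Each of them may have a number of zeros of slope $s$ that is proportional to $k$, and a positive answer would require these numbers to cancel up to a bounded error. For $M_\varpi$, a trace formula expresses $\Lambda_k$ through a finite matrix, and the zeros of $\Lambda_k$ of the smallest possible slope $s_0$ are counted by the integers $b$ for which $\binom b{q-1}\binom{k+q-1-b}{q-1}$ is prime to $p$. This count is $(k+1)/q$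 if $k\equiv-1\pmod q$ and $0$ otherwise. For $q\ge3$ at most one of $k$ and $k-2$ lies in this class, and nothing cancels. For $q=2$ the counts for $k$ and $k-2$ do cancel, and one has to go one slope higher, where the count depends on $k$ modulo $4$.

\section{$\sigma$-modules over the affine line}\label{sec:line}

Let
\[
R[t]^\dagger=\Bigl\{\sum_{n\ge0}a_nt^n:\ a_n\in R,\ \liminf_{n\to\infty}\operatorname{ord}_q(a_n)/n>0\Bigr\},
\]
the ring of integral series that converge on some disk of radius larger than $1$, and let $\sigma$ be the $R$-linear endomorphism with $\sigma(t)=t^q$. As in Wan's work, an \emph{overconvergent $\sigma$-module} over $\mathbb A^1$ is a free $R[t]^\dagger$-module $M$ of finite rank with an additive map $\phi\colon M\to M$ such that $\phi(am)=\sigma(a)\phi(m)$. No connection is part of the definition. The matrix $B$ of $\phi$ in a basis $(m_j)$ is given by $\phi(m_j)=\sum_iB_{ij}m_i$, and then $\phi^n$ has matrix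
\[
\Pi_n(t)=B(t)B(t^q)\cdots B(t^{q^{n-1}}).
\]

Reduction modulo the maximal ideal is a bijection from the set of roots of $t^{q^n}=t$ in $\overline K$ onto $\mathbb F_{q^n}$; these roots are the Teichm\"uller lifts. A closed point $x$ of degree $d$ corresponds to an orbit of size $d$ of $t\mapsto t^q$ on Teichm\"uller lifts. Let $\hat t$ lie in this orbit. Evaluation at $\hat t$ is invariant under $\sigma^d$, so $\phi^d$ induces a linear map on the fiber of $M$ at $\hat t$, with matrix $\Pi_d(\hat t)$. The slopes of $\phi$ at $x$ are the numbers $\operatorname{ord}_q(\lambda)/d$ for the eigenvalues $\lambda$ of this matrix.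

If $B\in GL_r(R[t]^\dagger)$, then $\Pi_d(\hat t)$ is integral with unit determinant, so its eigenvalues are units. Thus (i) and (ii) hold with $r_0=r$ and $\phi_0=\phi$. By Katz's correspondence \cite[Prop.~4.1.1]{Katz}, $A_x$ has the same characteristic polynomial as $\Pi_d(\hat t)^{\eta}$, where the sign $\eta=\pm1$ depends only on the normalization. Our results hold for both signs.

\begin{lemma}\label{lem:euler}
Let $\phi=\phi_0$ have matrix $B\in GL_r(R[t]^\dagger)$. For every integer $k$,
\[
L(\phi_0^k,T)=\exp\sum_{n\ge1}\frac{T^n}n\sum_{t^{q^n}=t}\operatorname{Tr}\bigl(\Pi_n(t)^{\eta k}\bigr).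
\]
\end{lemma}

\begin{proof}
From $\det(1-AT^d)^{-1}=\exp\sum_{j\ge1}\operatorname{Tr}(A^j)T^{dj}/j$ we see that the coefficient of $T^n/n$ in $\log L(\phi_0^k,T)$ is $\sum_{d\mid n}\sum_{\deg x=d}d\operatorname{Tr}(A_x^{kn/d})$. The roots of $t^{q^n}=t$ are the union of the orbits of size $d\mid n$. If $t$ is one of the $d$ elements of the orbit of $x$, then $t^{q^d}=t$ gives $\Pi_n(t)=\Pi_d(t)^{n/d}$, and so $\operatorname{Tr}(\Pi_n(t)^{\eta k})=\operatorname{Tr}(A_x^{kn/d})$.
\end{proof}

\begin{example}\label{ex:constant}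
If $B=B_0\in GL_r(R)$ is constant, the inner sum is $q^n\operatorname{Tr}(B_0^{\eta kn})$ and $L(\phi_0^k,T)=\det(1-qTB_0^{\eta k})^{-1}$. So $d_s(\phi_0,k)=-r\delta_{s,1}$ for all $k$. This covers the matrix $B_\varpi$ with $\varpi=0$, which is therefore excluded in Theorem~\ref{thm:A}.
\end{example}

The trace formula of the next section produces products in the opposite order. It will also be applied once with $t\mapsto t^4$ while $q=2$. So let $Q>1$ be any power of $p$. For a square matrix $H$ over $R[t]^\dagger$ and $k\ge1$ put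
\[
H^{(n)}(t)=H(t^{Q^{n-1}})\cdots H(t^Q)H(t),\qquad
\mathcal L_k(H,T)=\exp\sum_{n\ge1}\frac{T^n}n\sum_{t^{Q^n}=t}\operatorname{Tr}\bigl(H^{(n)}(t)^k\bigr),
\]
and write $\mathcal L=\mathcal L_1$. Transposition and inversion both reverse a product: for $Q=q$ we have $\Pi_n^{T}=(B^T)^{(n)}$ and $\Pi_n^{-1}=(B^{-1})^{(n)}$. Lemma~\ref{lem:euler} therefore gives, for $Q=q$ and $k\ne0$,
\begin{equation}\label{eq:TorInv}
L(\phi_0^k,T)=\mathcal L_{|k|}(H,T),\qquad H=B^T\text{ if }\eta k>0,\quad H=B^{-1}\text{ if }\eta k<0 .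
\end{equation}
For $B=B_\varpi$ neither the order nor the sign matters. With $D=\operatorname{diag}(1,-1)$ we have $B_\varpi^T=DB_\varpi D^{-1}$, so the transpose of $B_\varpi(t)\cdots B_\varpi(t^{Q^{n-1}})$ is $DB_\varpi^{(n)}(t)D^{-1}$; and $\operatorname{Tr}A^{-k}=\operatorname{Tr}A^k$ for $A\in SL_2$. Hence for every $Q$ and $k\ge1$
\begin{equation}\label{eq:order}
\operatorname{Tr}\Bigl(\bigl(B_\varpi(t)B_\varpi(t^Q)\cdots B_\varpi(t^{Q^{n-1}})\bigr)^{\pm k}\Bigr)=\operatorname{Tr}\bigl(B_\varpi^{(n)}(t)^k\bigr),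
\end{equation}
and for $\phi_0=M_\varpi$ and $Q=q$ we get $L(\phi_0^{\pm k},T)=\mathcal L_k(B_\varpi,T)$.

\section{The trace formula}\label{sec:trace}

From here to the end of Section~\ref{sec:proofA}, $Q>1$ is a power of $p$, unrelated to the residue field of $R$, and slopes and the degrees $d_s$ are taken with respect to $\operatorname{ord}=\operatorname{ord}_Q$. We call an element of $\overline K$ integral if its valuation is $\ge0$.

The sums defining $\mathcal L(G,T)$ involve more points and longer products as $n$ grows. To locate zeros and poles we want them as traces of the powers of one operator. Summation over roots of unity of order dividing $Q^n-1$ extracts the coefficients of the powers $t^{(Q^n-1)m}$. These coefficients are the diagonal entries of the map that multiplies by the series and then divides exponents by $Q^n$. This suggests the following definition.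

Let $G=\sum_{n\ge0}G_nt^n$ be a $g\times g$ matrix over $R[t]^\dagger$, and put $G_n=0$ for $n<0$. Let $\psi$ be the operator $\sum a_mt^m\mapsto\sum a_{Qm}t^m$ on $K[[t]]^g$, and let $\Psi=\psi\circ G$. For $v\in K^g$,
\begin{equation}\label{eq:Psi}
\Psi(t^mv)=\sum_{m'}t^{m'}G_{Qm'-m}v .
\end{equation}
If $m\ge1$, only $m'\ge1$ occur, so $\Psi$ preserves $tK[[t]]^g$. We write $[t^j]H$ for the coefficient of $t^j$ in $H$.

\begin{lemma}\label{lem:trace}
We have $\Psi^n=\psi^n\circ G^{(n)}$; in particular the coefficient of $t^m$ in $\Psi^n(t^mv)$ is $\bigl([t^{(Q^n-1)m}]G^{(n)}\bigr)v$. Put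
\[
\tau_n=\sum_{m\ge1}\operatorname{Tr}\,[t^{(Q^n-1)m}]G^{(n)},\qquad F_G(T)=\exp\Bigl(-\sum_{n\ge1}\tau_n\frac{T^n}n\Bigr).
\]
Then
\[
\mathcal L(G,T)=\frac{F_G(T)}{\det(1-QTG_0)\,F_G(QT)} .
\]
\end{lemma}

\begin{proof}
Since $\psi(t^{Qj}t^m)=t^j\psi(t^m)$ for all $j,m\ge0$, we have $G(t)\circ\psi=\psi\circ G(t^Q)$, and so $G(t)\circ\psi^n=\psi^n\circ G(t^{Q^n})$. By induction $\Psi^{n+1}=\psi\circ G(t)\circ\psi^n\circ G^{(n)}=\psi^{n+1}\circ G(t^{Q^n})G^{(n)}=\psi^{n+1}\circ G^{(n+1)}$.

Let $y=\sum a_jt^j\in R[t]^\dagger$, so that $a_j\to0$. The roots of $t^{Q^n}=t$ are $0$ and the roots of $t^{Q^n-1}=1$, and the sum of $t^j$ over the latter is $Q^n-1$ if $(Q^n-1)\mid j$ and $0$ otherwise. Hence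
\[
\sum_{t^{Q^n}=t}y(t)=a_0+(Q^n-1)\sum_{m\ge0}a_{(Q^n-1)m}=Q^na_0+(Q^n-1)\sum_{m\ge1}a_{(Q^n-1)m}.
\]
For $y=\operatorname{Tr}G^{(n)}$, which lies in $R[t]^\dagger$ and has $a_0=\operatorname{Tr}G_0^n$, the right side is $Q^n\operatorname{Tr}G_0^n+Q^n\tau_n-\tau_n$. The three terms contribute $\det(1-QTG_0)^{-1}$, $F_G(QT)^{-1}$ and $F_G(T)$.
\end{proof}

Formally $\tau_n$ is the trace of $\Psi^n$ on $tK[[t]]^g$ and $F_G(T)$ is $\det(1-T\Psi)$. We make this precise in two ways: on a finite-dimensional space when $G$ is a polynomial, which is all that Theorems~\ref{thm:A} and~\ref{thm:B} need, and on a Banach space in Section~\ref{sec:upper}. In both cases $F_G$ is entire and $G_0\in GL_g(R)$, so that the eigenvalues of $QG_0$ have slope $1$. If $\nu_s$ is the number of reciprocal zeros of $F_G$ of slope $s$, Lemma~\ref{lem:trace} then gives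
\begin{equation}\label{eq:dsG}
d_s\bigl(\mathcal L(G,T)\bigr)=\nu_s-\nu_{s-1}-g\,\delta_{s,1}.
\end{equation}

\begin{lemma}\label{lem:poly}
Let $G$ be a polynomial of degree $\le k$, let $\ell\ge k/(Q-1)$ be an integer, and let $V$ be the span of the $t^mv$ with $1\le m\le\ell$, $v\in K^g$. Then $\Psi V\subseteq V$ and $F_G(T)=\det(1-T\Psi|V)$.
\end{lemma}

\begin{proof}
In \eqref{eq:Psi} a nonzero term has $Qm'-m\le k$, so $m'\le(\ell+k)/Q\le\ell$ if $m\le\ell$. By Lemma~\ref{lem:trace}, $\operatorname{Tr}(\Psi^n|V)$ is the part $m\le\ell$ of the sum $\tau_n$. The other terms vanish, because $\deg G^{(n)}\le k(1+Q+\dots+Q^{n-1})=(Q^n-1)\,k/(Q-1)$. So $\operatorname{Tr}(\Psi^n|V)=\tau_n$ for all $n$.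
\end{proof}

\section{Symmetric powers of the rank two family}\label{sec:sym}

Fix $0\ne\varpi\in\pi R$ and write $B=B_\varpi$ and $L_k(T)=\mathcal L_k(B,T)$. The map $A\mapsto A^k$ is not multiplicative, so $B^{(n)}(t)^k$ is not of the form $G^{(n)}(t)$ and Lemma~\ref{lem:trace} does not apply to $L_k$ directly. The map $A\mapsto\operatorname{Sym}^kA$ is multiplicative, so $(\operatorname{Sym}^kB)^{(n)}=\operatorname{Sym}^k(B^{(n)})$. Putting $\Lambda_k(T)=\mathcal L(\operatorname{Sym}^kB,T)$ for $k\ge0$, we obtain from \eqref{eq:SL2}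
\[
L_k=\Lambda_k/\Lambda_{k-2}\qquad(k\ge2).
\]

\subsection{The matrices $U_n$}
Let $u,w$ be the standard basis of $R^2$, so that $Bu=w$ and $Bw=-u+\varpi tw$. Let $v_b=u^{k-b}w^b$, $0\le b\le k$, be the monomial basis of $\operatorname{Sym}^k(R^2)$. Expanding the image $w^{k-b}(-u+\varpi tw)^b$ of $v_b$ gives
\begin{equation}\label{eq:U}
\operatorname{Sym}^kB(t)=\sum_{n=0}^k\varpi^nt^nU_n,\qquad U_nv_b=(-1)^{b-n}\binom bn\,v_{k-b+n},
\end{equation}
where $U_nv_b=0$ for $n>b$; put $U_n=0$ for $n<0$ and $n>k$. The $U_n$ are integer matrices, and $U_0=\operatorname{Sym}^kB(0)$ is invertible over $\mathbb Z$. Let $\Psi_k$ be the operator $\Psi|V$ of Lemma~\ref{lem:poly} for $G=\operatorname{Sym}^kB$, and let $\nu_s(k)$ be the number of its eigenvalues of slope $s$, with multiplicity. It does not depend on $\ell$, since $F_G$ does not. Applying \eqref{eq:dsG} with $g=k+1$ and with $g=k-1$, we get for $k\ge2$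
\begin{equation}\label{eq:ds}
d_s(L_k)=-2\delta_{s,1}+\bigl(\nu_s(k)-\nu_s(k-2)\bigr)-\bigl(\nu_{s-1}(k)-\nu_{s-1}(k-2)\bigr).
\end{equation}
The term $-2\delta_{s,1}$ is an instance of the cancellation that a positive answer would need: $k+1$ poles against $k-1$ zeros.

\subsection{Rescaling}
In the basis $t^mv_b$ the block $\varpi^{Qm'-m}U_{Qm'-m}$ of $\Psi_k$ has a valuation that depends on both indices. The basis $\varpi^mt^mv_b$ makes it depend on the row alone. Put
\[
\varepsilon=\varpi^{Q-1},\qquad s_0=\operatorname{ord}(\varepsilon)=(Q-1)\operatorname{ord}(\varpi).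
\]
Then $0<s_0<\infty$ because $0\ne\varpi\in\pi R$, and by \eqref{eq:Psi}
\[
\Psi_k(\varpi^mt^mv_b)=\sum_{m'\ge1}\varpi^{Qm'}t^{m'}U_{Qm'-m}v_b=\sum_{m'\ge1}\varepsilon^{m'}\cdot\varpi^{m'}t^{m'}\,U_{Qm'-m}v_b .
\]
So $\Psi_k=\varepsilon\,\Xi$, where $\Xi$ has the block $\varepsilon^{m'-1}U_{Qm'-m}$ in position $(m',m)$. Taking $\ell\ge2$ and separating the index $1$ from the indices $\ge2$, we write
\begin{equation}\label{eq:Xi}
\Xi=\begin{pmatrix}U_{Q-1}&U_{Q-2}&\cdots\\ \varepsilon U_{2Q-1}&\varepsilon U_{2Q-2}&\cdots\\ \vdots&\vdots&\end{pmatrix}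
=\begin{pmatrix}P&Z\\ \varepsilon Y_1&\varepsilon Y_2\end{pmatrix},\qquad P=U_{Q-1},
\end{equation}
with $Z,Y_1,Y_2$ integral. Let $n_2$ be the size of $Y_2$. The eigenvalues of $\Xi$ are integral, so
\begin{equation}\label{eq:below}
\nu_s(k)=0\qquad\text{for }s<s_0 .
\end{equation}
Modulo $\pi$ the second block row of $\Xi$ vanishes, so $\det(\lambda-\Xi)\equiv\lambda^{n_2}\det(\lambda-P)$. The number of unit roots of a monic integral polynomial is the number of nonzero roots of its reduction. Therefore $\nu_{s_0}(k)$ is the number of unit eigenvalues of the integer matrix $P$.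

\subsection{The case $q=3$ by hand}
Let $Q=q=3$, so that $s_0=\operatorname{ord}_3(\varpi^2)$ and $Pv_b=(-1)^b\binom b2v_{k+2-b}$.

For $k=2$ we may take $\ell=1$ in Lemma~\ref{lem:poly}. Then $\Psi_2=\varpi^2P$, and $P$ fixes $v_2$ and kills $v_0,v_1$, so $\det(1-T\Psi_2)=1-\varpi^2T$. The matrix $B(0)$ has eigenvalues $\pm\sqrt{-1}$, so $U_0$ has eigenvalues $-1,1,-1$. Since $\Lambda_0=(1-3T)^{-1}$,
\[
\Lambda_2=\frac{1-\varpi^2T}{(1-3T)(1+3T)^2(1-3\varpi^2T)},\qquad L_2=\frac{1-\varpi^2T}{(1+3T)^2(1-3\varpi^2T)} .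
\]
As a check, the coefficient of $T$ in $L_2$ is $2\varpi^2-6$, and so is $\sum_{t\in\{0,\pm1\}}\operatorname{Tr}B(t)^2=\sum_t(\varpi^2t^2-2)$. The numerator provides one zero of slope $s_0$.

For larger $k$ we list the action of $P$ on the $v_b$ with $b\ge2$; it kills $v_0$ and $v_1$.
\[
\begin{array}{c|l|l|c}
k&\text{action of }P&\text{nonzero eigenvalues}&\nu_{s_0}(k)\\ \hline
2&v_2\mapsto v_2&1&1\\
3&v_2\mapsto v_3,\ v_3\mapsto-3v_2&\pm\sqrt{-3}&0\\
4&v_2\mapsto v_4,\ v_4\mapsto6v_2;\ \ v_3\mapsto-3v_3&\pm\sqrt6,\ -3&0\\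
5&v_2\mapsto v_5,\ v_5\mapsto-10v_2;\ \ v_3\mapsto-3v_4,\ v_4\mapsto6v_3&\pm\sqrt{-10},\ \pm\sqrt{-18}&2
\end{array}
\]
For $k=0,1$ we have $P=0$. By \eqref{eq:ds} and \eqref{eq:below}, $d_{s_0}(L_k)+2\delta_{s_0,1}=\nu_{s_0}(k)-\nu_{s_0}(k-2)$ equals $1,0,-1,2$ for $k=2,3,4,5$. The coefficient $\binom b2$ is a $3$-adic unit for $b=2,5$, and not for $b=3,4$. A unit eigenvalue appears only when $P$ pairs two indices $b\equiv2\pmod3$ with each other, or such an index with itself. This happens for $k=2$ and $k=5$, and not for $k=0$ and $k=3$.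

\section{The small slopes of $\Psi_k$}\label{sec:small}

By \eqref{eq:U}, $Pv_b=0$ for $b<Q-1$. For $b$ in $I=\{b:Q-1\le b\le k\}$ we have $Pv_b=\pm\binom b{Q-1}v_{\iota(b)}$, where $\iota(b)=k+Q-1-b$ is an involution of $I$. So $P$ is a direct sum of
\begin{itemize}
\item blocks $(0)$, one for each $b<Q-1$;
\item a block $\bigl(\pm\binom b{Q-1}\bigr)$ if $\iota(b)=b$;
\item blocks $\begin{pmatrix}0&a'\\a&0\end{pmatrix}$ with $a,a'\in\mathbb Z$ and $aa'=\pm\binom b{Q-1}\binom{\iota(b)}{Q-1}$, one for each pair $b\ne\iota(b)$.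
\end{itemize}
A block of the third kind has eigenvalues $\pm\sqrt{aa'}$. Thus the nonzero eigenvalues of $P$ can be indexed by $b\in I$ so that the $b$-th has valuation $\frac12\operatorname{ord}\bigl(\binom b{Q-1}\binom{\iota(b)}{Q-1}\bigr)$, and for finite $\mu$ the number of eigenvalues of $P$ of valuation $\mu$ is
\begin{equation}\label{eq:N}
N_\mu(k)=\#\Bigl\{b:\ Q-1\le b\le k,\ \operatorname{ord}\Bigl(\tbinom b{Q-1}\tbinom{k+Q-1-b}{Q-1}\Bigr)=2\mu\Bigr\}.
\end{equation}
We saw that $\nu_{s_0}(k)=N_0(k)$, which suffices for $Q\ge3$. For $Q=2$ we need eigenvalues of $\Xi$ of valuation $1$, and these vanish modulo $\pi$. Instead we compare the valuations of the two characteristic polynomials at a point $\lambda$ of valuation $\mu$. As a function of $\mu$, such a valuation determines the valuations of all roots.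

\begin{lemma}\label{lem:small}
For $0\le\mu<s_0/3$ we have $\nu_{s_0+\mu}(k)=N_\mu(k)$.
\end{lemma}

\begin{proof}
Let $\xi_i$ and $\theta_j$ be the eigenvalues of $\Xi$ and $P$. They are integral, and $\operatorname{ord}0=\infty$. Let $\mu\in(0,s_0/3)$ be rational and different from all $\operatorname{ord}\xi_i$ and $\operatorname{ord}\theta_j$, and choose $\lambda\in\overline K$ with $\operatorname{ord}\lambda=\mu$.

All entries of $(\lambda-P)^{-1}$ have valuation $\ge-2\mu$. Indeed, in a $1\times1$ block $(\theta)$ we have $\operatorname{ord}(\lambda-\theta)=\min(\mu,\operatorname{ord}\theta)\le\mu$. In a $2\times2$ block the adjugate of $\lambda-P$ has the integral entries $\lambda,a,a'$, and the determinant has valuation $\operatorname{ord}(\lambda^2-aa')=\min(2\mu,\operatorname{ord}(aa'))\le2\mu$, because $\operatorname{ord}(aa')\ne2\mu$.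

The Schur complement formula
\[
\det\begin{pmatrix}S_{11}&S_{12}\\S_{21}&S_{22}\end{pmatrix}=\det S_{11}\cdot\det\bigl(S_{22}-S_{21}S_{11}^{-1}S_{12}\bigr),
\]
valid for invertible $S_{11}$, applied to $\lambda-\Xi$ in the form \eqref{eq:Xi} gives
\[
\det(\lambda-\Xi)=\det(\lambda-P)\cdot\lambda^{n_2}\cdot\det\bigl(1-\lambda^{-1}\varepsilon\,(Y_2+Y_1(\lambda-P)^{-1}Z)\bigr).
\]
The entries of $\lambda^{-1}\varepsilon\,(Y_2+Y_1(\lambda-P)^{-1}Z)$ have valuation $\ge s_0-\mu-2\mu>0$, so the last determinant is a unit. Since $\operatorname{ord}(\lambda-\xi)=\min(\mu,\operatorname{ord}\xi)$ when $\operatorname{ord}\xi\ne\mu$, taking valuations yields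
\[
\sum_i\min(\mu,\operatorname{ord}\xi_i)=\sum_j\min(\mu,\operatorname{ord}\theta_j)+n_2\mu .
\]
Both sides are continuous in $\mu$ and agree on a dense subset, so they agree on $[0,s_0/3)$. The right derivative of $\min(\mu,\beta)$ at $\mu$ is $1$ if $\beta>\mu$ and $0$ otherwise. Hence $\#\{i:\operatorname{ord}\xi_i>\mu\}=\#\{j:\operatorname{ord}\theta_j>\mu\}+n_2$ for all $\mu\in[0,s_0/3)$. The total numbers of the $\xi_i$ and of the $\theta_j$ also differ by $n_2$, so $\#\{i:\operatorname{ord}\xi_i\le\mu\}=\#\{j:\operatorname{ord}\theta_j\le\mu\}$ on $[0,s_0/3)$. Two step functions that agree on this interval have the same jumps, so $\Xi$ has $N_\mu(k)$ eigenvalues of valuation exactly $\mu$. Finally $\Psi_k=\varepsilon\,\Xi$.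
\end{proof}

The constant $3$ records a loss of $\mu$ from $\lambda^{-1}$ and of $2\mu$ from $(\lambda-P)^{-1}$. The second loss is attained by the entry $a/(\lambda^2-aa')$ when $a$ is a unit and $\operatorname{ord}a'>2\mu$. This is the source of the condition $c>3$ in Theorem~\ref{thm:A}(2).

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

\begin{proposition}\label{prop:lowest}
We have $N_0(k)=(k+1)/Q$ if $k\equiv-1\pmod Q$ and $N_0(k)=0$ otherwise, and
\[
d_{s_0}(L_k)=-2\delta_{s_0,1}+N_0(k)-N_0(k-2)\qquad(k\ge2).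
\]
\end{proposition}

\begin{proof}
Lucas's theorem says that $\binom ba\equiv\prod_i\binom{b_i}{a_i}\pmod p$, where $a_i,b_i$ are the base $p$ digits of $a,b$. The lowest $\log_pQ$ digits of $Q-1$ are $p-1$ and the others are $0$. So $\binom b{Q-1}$ is prime to $p$ if and only if the lowest $\log_pQ$ digits of $b$ are all $p-1$, that is, $b\equiv-1\pmod Q$. An index $b$ is counted by $N_0(k)$ if and only if $b\equiv-1$ and $k+Q-1-b\equiv-1\pmod Q$, that is, $b\equiv-1$ and $k\equiv-1$. If $k\equiv-1$, the indices are $b=Q-1,2Q-1,\dots,k$, and there are $(k+1)/Q$ of them. The formula for $d_{s_0}$ follows from \eqref{eq:ds}, from \eqref{eq:below} with $s=s_0-1$, and from $\nu_{s_0}=N_0$.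
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
Take $Q=q\ge3$, so that $d_s(\phi_0,k)=d_s(L_k)$. We have $N_0(k)\neq0$ only for $k\equiv-1$, and $N_0(k-2)\ne0$ only for $k\equiv1\pmod q$, where $N_0(k-2)=(k-1)/q$. The two classes are distinct because $q\nmid2$.
\end{proof}

For $Q=2$ the two classes coincide, and $N_0(k)-N_0(k-2)$ is $\frac{k+1}2-\frac{k-1}2=1$ for odd $k$ and $0$ for even $k$. The lowest slope gives a bounded degree, and we pass to $\mu=1$.

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]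
Take $Q=q=2$. Then $s_0=c$, and \eqref{eq:N} reads
\[
N_\mu(k)=\#\{b:\ 1\le b\le k,\ \operatorname{ord}_2(b)+\operatorname{ord}_2(k+1-b)=2\mu\}.
\]
Since $1<c/3$, Lemma~\ref{lem:small} applies to $\mu=0$ and $\mu=1$. As $c+1\ne1$, equation \eqref{eq:ds} gives
\[
d_{c+1}(L_k)=\bigl(N_1(k)-N_1(k-2)\bigr)-\bigl(N_0(k)-N_0(k-2)\bigr).
\]
Let $k\equiv3\pmod4$ and $\kappa=k+1\equiv0\pmod4$. The second bracket is $1$, as computed above.

To find $N_1(k)$, let $1\le b\le\kappa-1$. If $b$ is odd, so is $\kappa-b$, and the sum of the valuations is $0$. If $b$ is even, so is $\kappa-b$, and the sum is $2$ if and only if both are $\equiv2\pmod4$. Since $4\mid\kappa$, this holds if and only if $b\equiv2\pmod4$. So $N_1(k)=\kappa/4$.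

To find $N_1(k-2)$, let $1\le b\le\kappa-3$ and consider $b$ and $\kappa-2-b$, whose sum is $\equiv2\pmod4$. If $b$ is odd, the sum of the valuations is $0$. If $b$ is even, one of the two numbers is divisible by $4$ and the other is $\equiv2\pmod4$, so the sum is $\ge3$. So $N_1(k-2)=0$, and $d_{c+1}(L_k)=\kappa/4-1$.
\end{proof}

\begin{remark}
Let $q\ge3$ and $k_j=4q^j-1$. Since $B(0)^4=1$, every $\Pi_n(t)^4$ is $\equiv1\pmod\pi$. If $A\equiv1\pmod{\pi^a}$ with $a\ge1$, then $A^p\equiv1\pmod{\pi^{a+1}}$ by the binomial theorem. Hence $\Pi_n(t)^{k_j}\to\Pi_n(t)^{-1}$, and $L(\phi_0^{k_j},T)\to L(\phi_0^{-1},T)=\Lambda_1(T)$ coefficientwise. For $G=B$ we have $\deg G^{(n)}<q^n-1$, so all $\tau_n$ vanish and $\Lambda_1=\det(1-qTB(0))^{-1}=(1+q^2T^2)^{-1}$. Nevertheless $d_{s_0}(\phi_0,k_j)=4q^{j-1}-2\delta_{s_0,1}\to\infty$.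
\end{remark}

\section{All positive slopes}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Two preliminary remarks. First, replacing the matrix $B$ by $\operatorname{diag}(B,1,\dots,1)$ with $j$ entries $1$ multiplies $L(\phi_0^k,T)$ by $(1-qT)^{-j}$, by Example~\ref{ex:constant}. This changes only $d_1$, by the constant $-j$. So it suffices to treat the smallest rank in each case. Second, any rational $\beta>0$ is $\operatorname{ord}_q(\varpi)$ for suitable $R$ and $\varpi$. Let $W$ be the ring of integers of the unramified extension of $\mathbb Q_p$ with residue field $\mathbb F_q$, let $q=p^f$, and write $f\beta=m/n$ with positive integers $m,n$. Then $R=W[p^{1/n}]$ is the ring of integers of a totally ramified extension, it has residue field $\mathbb F_q$, and $\varpi=p^{m/n}$ has $\operatorname{ord}_q(\varpi)=\beta$.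

If $q\ge3$, choose $\operatorname{ord}_q(\varpi)=s/(q-1)$ in Theorem~\ref{thm:A}(1). If $q=2$ and $s>4$, choose $\operatorname{ord}_2(\varpi)=s-1>3$ in Theorem~\ref{thm:A}(2).

It remains to treat $q=2$, $r_0=4$ and arbitrary $s>0$. The lowest slope $s_0$ can be made arbitrary, but Proposition~\ref{prop:lowest} gives growth at $s_0$ only for $Q\ge3$. So we build a module for $\sigma(t)=t^2$ whose square $\phi^2$, which is semilinear for $t\mapsto t^4$, consists of copies of $B_\varpi$. Choose $R$ totally ramified over $\mathbb Z_2$ and $\varpi\in R$ with $\operatorname{ord}_4(\varpi)=s/3$, write $B=B_\varpi$, and let $\phi$ have the matrix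
\[
\widetilde B(t)=\begin{pmatrix}0&B(t)\\1&0\end{pmatrix}\in GL_4(R[t]).
\]
Then (i) and (ii) hold with $r_0=4$ and $\phi_0=\phi$. Let $k\ge1$ be odd and let $\widetilde\Pi_n(t)=\widetilde B(t)\widetilde B(t^2)\cdots\widetilde B(t^{2^{n-1}})$. We evaluate the sums in Lemma~\ref{lem:euler}.

If $n$ is odd, $\widetilde\Pi_n(t)$ is block antidiagonal. So are its inverse and their odd powers, and $\operatorname{Tr}\widetilde\Pi_n(t)^{\pm k}=0$. If $n=2m$, we group the factors in pairs and use $\widetilde B(t)\widetilde B(t^2)=\operatorname{diag}(B(t),B(t^2))$: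
\[
\widetilde\Pi_{2m}(t)=\operatorname{diag}\bigl(\Gamma_m(t),\Gamma_m(t^2)\bigr),\qquad \Gamma_m(t)=B(t)B(t^4)\cdots B(t^{4^{m-1}}).
\]
The map $t\mapsto t^2$ permutes the roots of $t^{2^{2m}}=t$, which are the roots of $t^{4^m}=t$. By \eqref{eq:order} with $Q=4$,
\[
\sum_{t^{2^{2m}}=t}\operatorname{Tr}\widetilde\Pi_{2m}(t)^{\pm k}=2S_m,\qquad S_m=\sum_{t^{4^m}=t}\operatorname{Tr}\bigl(B^{(m)}(t)^k\bigr).
\]
Therefore $L(\phi_0^k,T)=\exp\sum_m2S_mT^{2m}/(2m)=L_k(T^2)$, where $L_k$ is formed with $Q=4$. A factor $1-\alpha T$ of $L_k(T)$ becomes $(1-\sqrt\alpha\,T)(1+\sqrt\alpha\,T)$, and $\operatorname{ord}_2(\sqrt\alpha)=\operatorname{ord}_4(\alpha)$. So $d_s(\phi_0,k)$, taken with $\operatorname{ord}_2$, is twice $d_s(L_k)$, taken with $\operatorname{ord}_4$. For $Q=4$ we have $s_0=3\operatorname{ord}_4(\varpi)=s$, and Proposition~\ref{prop:lowest} gives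
\[
d_s(\phi_0,k)=2\Bigl(\frac{k+1}4-2\delta_{s,1}\Bigr)\qquad\text{for all }k\ge3,\ k\equiv3\pmod4 .
\]
This is unbounded. The last assertion of the theorem follows from the first two cases and fact (b).
\end{proof}

\section{The upper bound}\label{sec:upper}

In this section $Q=q$ and $\operatorname{ord}=\operatorname{ord}_q$. The plan is that of Section~\ref{sec:sym}: write $L(\phi_0^k,T)$ through modules of rank $O(|k|^{r-1})$ and apply the trace formula to each. The point is to bound the number of eigenvalues of slope $\le s$ by a constant times the rank, with a constant independent of $k$. This requires a growth condition on coefficients that survives taking products of $k$ entries.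

\subsection{A ring of series}
For rational $c>0$ let $\mathcal A_c$ be the set of $\sum a_nt^n\in R[[t]]$ with $\operatorname{ord}a_n\ge cn$ for all $n$. It is a subring of $R[t]^\dagger$.

\begin{lemma}\label{lem:Ac}
Let $B=\sum B_nt^n$ be as in Theorem~\ref{thm:C}. There is $c>0$ such that $B^T$ and $B^{-1}$ have entries in $\mathcal A_c$. Their values at $t=0$ lie in $GL_r(R)$.
\end{lemma}

\begin{proof}
By overconvergence there are $c_0>0$ and $n_0\geq1$ with $\operatorname{ord}B_n\ge c_0n$ for $n>n_0$. By the hypothesis $B\equiv B(0)\pmod\pi$ we have $\operatorname{ord}B_n\ge\operatorname{ord}\pi$ for $1\le n\le n_0$. So $B$ and $B^T$ have entries in $\mathcal A_c$ for any rational $c$ with $0<c\le\min(c_0,\operatorname{ord}(\pi)/n_0)$. Evaluation at $0$ is a ring homomorphism, so $B_0\in GL_r(R)$. Write $B=B_0(1+\Theta)$, where $\Theta$ has entries in $\mathcal A_c$ and $\Theta(0)=0$. In $R[[t]]$ we have $B^{-1}=\sum_{j\ge0}(-\Theta)^jB_0^{-1}$. The coefficient of $t^n$ is a sum over $j\le n$ of matrices of valuation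 $\ge cn$.
\end{proof}

By \eqref{eq:TorInv} it suffices to bound $d_s(\mathcal L_k(H,T))$ for $k\ge1$, where $H$ is an $r\times r$ matrix over $\mathcal A_c$ with $H(0)\in GL_r(R)$.

\subsection{Powers as virtual representations}
Let $A$ be an $r\times r$ matrix with eigenvalues $a_1,\dots,a_r$, and put $h_j=\operatorname{Tr}\operatorname{Sym}^jA$ and $e_i=\operatorname{Tr}\wedge^iA$. Then $h(z)=\sum h_jz^j=\prod_i(1-a_iz)^{-1}$ and $1/h(z)=\sum_i(-1)^ie_iz^i$. Taking the logarithmic derivative,
\[
\sum_{k\ge1}\operatorname{Tr}(A^k)z^k=\frac{zh'(z)}{h(z)}=-z\Bigl(\frac1h\Bigr)'(z)\cdot h(z)=\Bigl(\sum_{i=1}^r(-1)^{i-1}i\,e_iz^i\Bigr)h(z),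
\]
so $\operatorname{Tr}A^k=\sum_{i=1}^{\min(r,k)}(-1)^{i-1}i\operatorname{Tr}(\operatorname{Sym}^{k-i}A\otimes\wedge^iA)$. The map $A\mapsto\operatorname{Sym}^{k-i}A\otimes\wedge^iA$ is multiplicative. Applying the identity to $A=H^{(n)}(t)$ gives
\begin{equation}\label{eq:virtual}
\mathcal L_k(H,T)=\prod_{i=1}^{\min(r,k)}\mathcal L\bigl(\operatorname{Sym}^{k-i}H\otimes\wedge^iH,\,T\bigr)^{(-1)^{i-1}i}.
\end{equation}
The matrix $G=\operatorname{Sym}^{k-i}H\otimes\wedge^iH$ has entries that are integer polynomials in the entries of $H$, so they lie in $\mathcal A_c$, and $G_0$ is invertible over $R$. A monomial of degree $k-i$ in $r$ variables is determined by $r-1$ exponents in $\{0,\dots,k-i\}$, so the size of $G$ is at most $\binom ri(k-i+1)^{r-1}\le\binom rik^{r-1}$.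

\subsection{Counting eigenvalues}
We use the following facts from Serre's theory \cite{Serre}. Let $\mathcal B$ be a Banach space over a finite extension of $\mathbb Q_p$ with a countable orthonormal basis, and let $\Psi$ be an operator on $\mathcal B$ with matrix $(a_{ij})$ such that $\inf_j\operatorname{ord}a_{ij}\to\infty$ as $i\to\infty$. Then $\Psi$ is completely continuous. Its Fredholm determinant $\det(1-T\Psi)=\sum_n(-1)^nc_nT^n$, where $c_n$ is the sum of the principal $n\times n$ minors of $(a_{ij})$, is entire and equals $\exp(-\sum_n\operatorname{Tr}(\Psi^n)T^n/n)$, the trace being the sum of the diagonal entries.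

\begin{lemma}\label{lem:count}
Let $G$ be a $g\times g$ matrix over $\mathcal A_c$ with $G_0\in GL_g(R)$. Then $F_G$ is entire, and for $s\ge0$
\[
\bigl|d_s(\mathcal L(G,T))\bigr|\le g\Bigl(1+\frac{2s}{c(q-1)}\Bigr).
\]
\end{lemma}

\begin{proof}
Choose $\gamma$ in a finite extension $K'$ of $K$ with $\operatorname{ord}\gamma=c$; it plays the role of $\varpi$. Let $\mathcal B\subset tK'[[t]]^g$ be the space of series $\sum_{m\ge1}\gamma^mt^my_m$ with $y_m\in K'^g$, $y_m\to0$, normed by $\max|y_m|$. The vectors $\gamma^mt^mv$, with $m\ge1$ and $v$ in the standard basis of $K'^g$, form an orthonormal basis. By \eqref{eq:Psi} the block of $\Psi$ in position $(m',m)$ is $\gamma^{m-m'}G_{qm'-m}$, of valuation at least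
\[
c(m-m')+c(qm'-m)=c(q-1)m' .
\]
So $\Psi$ preserves $\mathcal B$ and satisfies the condition above. By Lemma~\ref{lem:trace} the trace of $\Psi^n$ on $\mathcal B$ is $\tau_n$. Hence $F_G(T)=\det(1-T\Psi)$ is entire.

An entire series with constant term $1$ is a finite or infinite product $\prod_i(1-\alpha_iT)$, with $\operatorname{ord}\alpha_i\to\infty$ in the infinite case. Let $n$ be the number of $\alpha_i$ of slope $\le s$ for $F_G$, and suppose $n\ge1$. The coefficient $c_n$ is the sum of all products of $n$ of the $\alpha_i$. The product of those of slope $\le s$ has strictly smaller valuation than any other, so $\operatorname{ord}c_n\le sn$. On the other hand, a principal $n\times n$ minor has valuation at least the sum of the bounds for its rows. There are $g$ rows for each $m'\ge1$, so the $j$-th smallest bound is $c(q-1)\lceil j/g\rceil$, and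
\[
\operatorname{ord}c_n\ge c(q-1)\sum_{j=1}^n\frac jg\ge c(q-1)\frac{n^2}{2g}.
\]
Comparing, $n\le2gs/(c(q-1))$. Since $\nu_s+\nu_{s-1}\le n$, the lemma follows from \eqref{eq:dsG}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $s<0$ the degree is $0$. For $s\ge0$ and $k\ne0$, combine \eqref{eq:TorInv}, Lemma~\ref{lem:Ac}, \eqref{eq:virtual} and Lemma~\ref{lem:count}:
\[
|d_s(\phi_0,k)|\le\sum_{i=1}^ri\binom ri|k|^{r-1}\Bigl(1+\frac{2s}{c(q-1)}\Bigr)=r2^{r-1}\Bigl(1+\frac{2s}{c(q-1)}\Bigr)|k|^{r-1}.\qedhere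
\]
\end{proof}

The hypothesis $B\equiv B(0)\pmod\pi$ enters only through Lemma~\ref{lem:Ac}. Overconvergence alone gives $\operatorname{ord}B_n\ge c_0n-c_1$ with a constant $c_1\ge0$. A product of $k$ entries then satisfies this estimate only with $kc_1$ in place of $c_1$, the row bounds become $c_0(q-1)m'-kc_1$, and the comparison in Lemma~\ref{lem:count} yields $n=O(kg)$ instead of $n=O(g)$.

\begin{thebibliography}{9}

\bibitem{HR}
\emph{Higher rank case of Dwork's conjecture},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak jams/\allowbreak 2000-13-04/\allowbreak S0894-0347-00-00339-8/\allowbreak S0894-0347-00-00339-8.pdf}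

\bibitem{Katz}
Katz, \emph{$p$-adic properties of modular schemes and modular forms}.

\bibitem{Serre}
Serre, \emph{Endomorphismes compl\`etement continus des espaces de Banach $p$-adiques}, Publ. IH\'ES \textbf{12} (1962).

\end{thebibliography}
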